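# The Hadamard core of the totally nonnegative 4-by-4 matrices

## 1. Entrywise products of 3-by-3 totally nonnegative matrices

**Definitions.** A real matrix is *totally nonnegative* (TN) if every minor of it is nonnegative, and *totally positive* (TP) if every minor is positive. The *Hadamard product* of two $m$-by-$n$ matrices is the entrywise product $A\circ B=[a_{ij}b_{ij}]$. The *Hadamard core* of the $m$-by-$n$ TN matrices, written CTN, is the set of $m$-by-$n$ TN matrices $A$ such that $A\circ B$ is TN for every $m$-by-$n$ TN matrix $B$.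

We write $B[I|J]$ for the minor of $B$ with rows $I$ and columns $J$, we put $B[I]=B[I|I]$, and we write sets without braces, as in $12=\{1,2\}$.

Why is a core needed at all? Minors of order 1 cause no trouble. For order 2, if $a_{11}a_{22}\ge a_{12}a_{21}\ge0$ and $b_{11}b_{22}\ge b_{12}b_{21}\ge0$, then multiplying gives $(a_{11}b_{11})(a_{22}b_{22})\ge(a_{12}b_{12})(a_{21}b_{21})$. So **minors of order at most 2 of $A\circ B$ are always nonnegative.** At order 3 this breaks. Let
$$W=\begin{bmatrix}1&1&0\\1&1&1\\1&1&1\end{bmatrix},\qquad W\circ W^T=\begin{bmatrix}1&1&0\\1&1&1\\0&1&1\end{bmatrix}.$$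
The $2\times2$ minors of $W$ are all $0$ or $1$ and $\det W=0$, so $W$ and $W^T$ are TN. But $\det(W\circ W^T)=-1$. Hence $W$ and $W^T$ are not in the core, while every matrix in the core must survive multiplication by $W$ and by $W^T$. For order 3, these two tests decide everything.

**Proposition 1.** Let $A$ be a $3\times3$ TN matrix. Then $A\in$ CTN if and only if $\det(A\circ W)\ge0$ and $\det(A\circ W^T)\ge0$.

For instance, a TN matrix with $a_{13}=a_{31}=0$ passes, since both test determinants equal $\det A$. The TN matrix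
$$\begin{bmatrix}1&1&1\\1&2&3\\1&3&5\end{bmatrix}$$
(entries $1+(i-1)(j-1)$, so its $2\times 2$ minors are $(i'-i)(j'-j)>0$ and its determinant is $0$) fails: $\det(A\circ W)=\det A-a_{13}A[23|12]=0-1=-1$.

We need two textbook facts. First, TP matrices are dense in the TN matrices (Whitney 1952), so a weak inequality between polynomials in the entries that holds for TP matrices holds for TN matrices. Second, the Desnanot–Jacobi identity. For order 3 it reads
$$n_{22}\det N=N[12]\,N[23]-N[12|23]\,N[23|12],\tag{1}$$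
and for order 4
$$N[23]\det N=N[123]\,N[234]-N[123|234]\,N[234|123].\tag{2}$$

**Lemma 2.** If $N$ is TP of order 3, then $\det N\le n_{11}N[23]$ and $\det N\le n_{33}N[12]$. If $N$ is TP of order 4, then $\det N\le n_{11}N[234]$.

*Proof.* Order 3: by (1), $n_{22}\det N\le N[12]N[23]$, and $N[12]=n_{11}n_{22}-n_{12}n_{21}\le n_{11}n_{22}$. Divide by $n_{22}$. Reversing the order of both rows and columns changes no minor's sign and gives again a TP matrix; applied to it, the first inequality becomes the second. Order 4: by (2), $N[23]\det N\le N[123]N[234]\le n_{11}N[23]N[234]$, using the order 3 case for the rows and columns $123$. Divide by $N[23]$. $\square$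

*Proof of Proposition 1.* If $A\in$ CTN, both determinants are nonnegative because $W,W^T$ are TN. For the converse, let $B$ be TN. Only $\det(A\circ B)\ge0$ is in question, and by density and continuity in $B$ we may take $B$ to be TP.

For a permutation $v$, written in one-line notation, put $a_v=\prod_i a_{i,v(i)}$ and $b_v=\prod_i b_{i,v(i)}$. Then
$$\det(A\circ B)=a_{123}b_{123}-a_{213}b_{213}-a_{132}b_{132}+a_{231}b_{231}+a_{312}b_{312}-a_{321}b_{321}.$$

**Step 1: sum by parts.** The aim is to write each $b_v$ as a sum of nonnegative quantities, so that the signed $a_v$ collect into determinants that we recognize. Put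
$$c_{321}=b_{321},\quad c_{231}=b_{231}-b_{321},\quad c_{312}=b_{312}-b_{321},$$
$$c_{213}=b_{213}-b_{231}-b_{312}+b_{321},\quad c_{132}=b_{132}-b_{231}-b_{312}+b_{321},\quad c_{123}=\det B.$$
Direct addition gives $b_{231}=c_{231}+c_{321}$, $b_{312}=c_{312}+c_{321}$, $b_{213}=c_{213}+c_{231}+c_{312}+c_{321}$, $b_{132}=c_{132}+c_{231}+c_{312}+c_{321}$. Also $b_{123}$ is the sum of all six $c$'s: in that sum the coefficient of $b_{213}$ and of $b_{132}$ is $-1+1=0$, that of $b_{231}$ and of $b_{312}$ is $1-2+1=0$, and that of $b_{321}$ is $-1+2-2+1=0$. Substituting and collecting the coefficient $D_w$ of each $c_w$,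
$$\det(A\circ B)=\sum_{w}c_wD_w .\tag{3}$$

**Step 2: the $c_w$ are nonnegative.** We have $c_{321}=b_{13}b_{22}b_{31}$, $c_{231}=b_{31}B[12|23]$ and $c_{312}=b_{13}B[23|12]$. Since $c_{213}$ is minus the part of $\det B$ with $v_1\ne1$, it equals $b_{11}B[23]-\det B$; likewise $c_{132}=b_{33}B[12]-\det B$. Both are nonnegative by Lemma 2. Finally $c_{123}=\det B>0$.

**Step 3: the $D_w$ are nonnegative.** The number $c_{321}$ occurs in every $b_v$, so $D_{321}=\det A$. The number $c_{231}$ occurs in every $b_v$ except $b_{312}$ and $b_{321}$, so $D_{231}$ is the part of $\det A$ with $v_1\neq3$, that is, $\det(A\circ W)$. Similarly $D_{312}$ is the part with $v_3\ne1$, that is, $\det(A\circ W^T)$. Finally $c_{213}$ occurs in $b_{123},b_{213}$, $c_{132}$ occurs in $b_{123},b_{132}$, and $c_{123}$ in $b_{123}$ only, so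
$$D_{213}=a_{33}A[12],\qquad D_{132}=a_{11}A[23],\qquad D_{123}=a_{11}a_{22}a_{33}.$$
All six are nonnegative, hence so is (3). $\square$

A $3\times3$ submatrix of $A\circ B$ is $A'\circ B'$ with $A',B'$ the corresponding submatrices. So for matrices of any size: if $\det(A'\circ W)\ge0$ and $\det(A'\circ W^T)\ge0$ for every $3\times3$ submatrix $A'$ of the TN matrix $A$, then every $3\times3$ minor of $A\circ B$ is nonnegative for every TN $B$. What changes when the order is 4?

## 2. Order four: six zero–one patterns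

Only one new minor appears, the full determinant $\det(A\circ B)$, but it has 24 terms, and the $3\times3$ tests no longer control it: Section 8 exhibits a $4\times4$ TN matrix that passes all of them and still has $\det(A\circ V)=-0.07$ for a TN zero–one matrix $V$. New test matrices are needed. Consider
$$V_1=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_2=\begin{bmatrix} 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_3=\begin{bmatrix} 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},$$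
$$V_4=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix},\quad V_5=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \\ 0 & 0 & 1 & 1 \end{bmatrix},\quad V_6=\begin{bmatrix} 1 & 1 & 0 & 0 \\ 1 & 1 & 0 & 0 \\ 1 & 1 & 1 & 1 \\ 1 & 1 & 1 & 1 \end{bmatrix}.$$
A conjecture whose source is the paper "The Hadamard Core of the Totally Nonnegative Matrices" says: a $4\times4$ TN matrix $A$ is in the Hadamard core if and only if $A\circ V_i$ and $A\circ V_i^T$ are TN for $i=1,\dots,6$. We prove that it is true, in a sharper form.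

**Theorem 1.** For a TN $4\times4$ matrix $A$ the following are equivalent.

1. $A\in$ CTN.
2. $A\circ V_i$, $A\circ V_i^T$ are TN for $i=1,\dots,6$.
3. $A\circ V_i$, $A\circ V_i^T$ are TN for $i=2,4,5,6$.
4. (a) $\det(A'\circ W)\ge0$ and $\det(A'\circ W^T)\ge0$ for every $3\times3$ submatrix $A'$ of $A$; and (b) $\det(A\circ V)\ge0$ for $V\in\{V_4,V_4^T,V_5,V_5^T\}$.

**Theorem 2.** In condition 3, none of the eight matrices $V_2,V_4,V_5,V_6$ and their transposes can be omitted.

**Corollary 3.** (i) If $m,n\ge4$ and $\min(m,n)=4$, an $m\times n$ TN matrix is in CTN if and only if each of its $4\times4$ submatrices satisfies condition 3 (equivalently, condition 4). (ii) For $4\times4$ matrices $A\in$ CTN and $B$ TN,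
$$\det(A\circ B)\ \ge\ a_{11}a_{22}a_{33}a_{44}\det B+b_{14}b_{23}b_{32}b_{41}\det A .$$

The equivalence of 1 and 2 is the conjecture. We call the conditions of Theorem 1 "condition 1" to "condition 4", and the parts of the last one "(4a)" and "(4b)". Condition 4 is unchanged when $A$ is replaced by $A^T$.

**Condition 1 implies 2.** It suffices that each $V_i$ is TN. Let $T$ be the $4\times4$ lower triangular all-ones matrix and $E_{ij}$ the matrix units. Multiplying out, $T=(I+E_{43})(I+E_{32})(I+E_{21})$. A nonnegative matrix $I+tE_{i+1,i}$ is TN: by linearity in row $i+1$, a minor of it is a minor of $I$ plus $t$ times the same minor with row $i+1$ replaced by $e_i$ (the second summand occurs only if row $i+1$ is used). The replacement either repeats row $i$ or leaves the rows in increasing order, so both summands are nonnegative. By Cauchy–Binet, products of TN matrices are TN, so $T$ is TN. For $i\ne5$ the rows of $V_i$ are rows of $T$, in nondecreasing order with repetitions: rows $2,4,4,4$ for $V_1$;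 $3,4,4,4$ for $V_2$; $3,3,4,4$ for $V_3$; $2,3,4,4$ for $V_4$; $2,2,4,4$ for $V_6$. So every minor of $V_i$ is $0$ or a minor of $T$. Finally
$$V_5=\begin{bmatrix}1&0\\1&1\\1&1\\0&1\end{bmatrix}\begin{bmatrix}1&1&0&0\\0&0&1&1\end{bmatrix},$$
and the $2\times2$ minors of both factors are all $0$ or $1$.

**Condition 2 implies 3.** This is trivial.

**Condition 3 implies 4.** Part (4b) is clear. For (4a), take rows $i_1<i_2<i_3$ and columns $j_1<j_2<j_3$. The test with $W$ puts a zero at the corner $(i_1,j_3)\in\{1,2\}\times\{3,4\}$ and nowhere else, and $\det(A'\circ W)$ is a minor of $A\circ V$ as soon as $V$, restricted to these rows and columns, has that single zero. Choose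

- $V=V_2$ if the corner is $(1,4)$, the only zero of $V_2$;
- $V=V_4$ if it is $(1,3)$: then the columns are $1,2,3$, where $V_4$ has only this zero;
- $V=V_4$ if it is $(2,4)$: then the rows are $2,3,4$, where $V_4$ has only this zero;
- $V=V_6$ if it is $(2,3)$: then the rows are $234$ and the columns $123$, where $V_6$ has only this zero.

For $W^T$ use the transposes.

It remains to prove that **condition 4 implies condition 1**. By (4a) and Section 1, all minors of $A\circ B$ of order at most 3 are nonnegative. We need $\det(A\circ B)\ge0$.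

## 3. Bruhat order on $S_4$ and summation by parts

Formula (3) looked ad hoc. To generalize it we need the order that was hidden in it.

**Recall.** The length $\ell(v)$ of $v\in S_n$ is its number of inversions, and $\operatorname{sgn}(v)=(-1)^{\ell(v)}$. By the tableau criterion, $v\le w$ in *Bruhat order* if and only if for every $k$ the increasing rearrangement of $v_1,\dots,v_k$ is componentwise at most that of $w_1,\dots,w_k$. In $S_3$ this says $v_1\le w_1$ and $v_3\ge w_3$. In $S_4$ it says
$$v\le w\iff v_1\le w_1,\quad v_4\ge w_4,\quad \{v_1,v_2\}\le\{w_1,w_2\},$$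
where pairs are ordered $12<13<\{14,23\}<24<34$, with $14$ and $23$ incomparable. For example $1324\le3412$, since $1\le3$, $4\ge2$, $13\le34$. But $1324$ and $2143$ are incomparable: $13\not\le12$, and $2\not\le1$.

The Möbius function of this order is given by Verma's theorem (Ann. Sci. ENS 4 (1971)): $\mu(u,w)=(-1)^{\ell(w)-\ell(u)}$ for $u\le w$. So $\sum_{v\le w\le u}(-1)^{\ell(u)-\ell(w)}$ is $1$ if $u=v$ and $0$ if $v<u$.

**The expansion.** For $n\times n$ matrices $A,B$ put
$$c_w(B)=\sum_{u\ge w}(-1)^{\ell(u)-\ell(w)}b_u=\operatorname{sgn}(w)\sum_{u\ge w}\operatorname{sgn}(u)b_u,\qquad D_w(A)=\sum_{v\le w}\operatorname{sgn}(v)a_v .$$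
Then $\sum_{w\ge v}c_w(B)=\sum_{u\ge v}b_u\sum_{v\le w\le u}(-1)^{\ell(u)-\ell(w)}=b_v$. Hence
$$\det(A\circ B)=\sum_v\operatorname{sgn}(v)a_vb_v=\sum_v\operatorname{sgn}(v)a_v\sum_{w\ge v}c_w(B)=\sum_w c_w(B)\,D_w(A).\tag{4}$$
For $n=3$ this is (3). Both $c_w$ (up to sign) and $D_w$ are *partial determinants*: sums of the signed terms over an up-set or a down-set.

**Symmetries.** The maps $v\mapsto v^{-1}$ and $v\mapsto w_0vw_0$ (reverse the word and replace each letter $i$ by $n+1-i$) preserve Bruhat order and length. The products $b_v$ of $B^T$ and of $B^\#=[b_{n+1-i,n+1-j}]$ are the products $b_{v^{-1}}$ and $b_{w_0vw_0}$ of $B$. So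
$$c_{w^{-1}}(B)=c_w(B^T),\quad c_{w_0ww_0}(B)=c_w(B^\#),\quad D_{w^{-1}}(A)=D_w(A^T),\tag{5}$$
and $B^T,B^\#$ are TN (TP) when $B$ is.

The theorem follows if all 24 numbers $c_w(B)$ are nonnegative for TN $B$, and all 24 numbers $D_w(A)$ are nonnegative for $A$ satisfying condition 4. We begin with the $D_w$, since they explain where the test matrices come from.

## 4. The partial determinants $D_w(A)$

**Notation.** For a $4\times4$ matrix put $p_J=B[12|J]$ and $q_J=B[34|J]$, $J\in\{12,13,14,23,24,34\}$, and use the same letters for $A$ in this section. The Laplace expansion along rows $1,2$ is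
$$\det B=p_{12}q_{34}-p_{13}q_{24}+p_{14}q_{23}+p_{23}q_{14}-p_{24}q_{13}+p_{34}q_{12},\tag{6}$$
where the summand containing $p_J$ collects the terms with $\{v_1,v_2\}=J$.

**The natural attempt.** If $\{v:v\le w\}$ consists of the permutations avoiding certain positions, then $D_w(A)=\det(A\circ V)$, with $V$ the zero–one matrix that vanishes exactly there. One hopes that each such $V$ is one of the tests. By (5) it suffices to look at one of $w$, $w^{-1}$. The criterion of Section 3 gives the following.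

| $w$ | $v\le w$ means | $D_w(A)$ |
|---|---|---|
| 4321 | no condition | $\det A$ |
| 3421 | $v_1\ne4$ | $\det(A\circ V_2)$ |
| 3241 | $v_1,v_2\ne4$ | $\det(A\circ V_3)$ |
| 2431 | $v_1\ne3,4$ | $\det(A\circ V_1)$ |
| 2341 | $v_1\ne3,4$ and $v_2\ne4$ | $\det(A\circ V_4)$ |
| 2413 | $v_1\ne3,4$ and $v_4\ne1,2$ | $\det(A\circ V_5)$ |
| 3214 | $v_4=4$ | $a_{44}A[123]$ |
| 1432 | $v_1=1$ | $a_{11}A[234]$ |
| 2314 | $v_4=4$, $v_1\ne3$ | $a_{44}\det(A'\circ W)$, $A'$ on rows and columns $123$ |
| 1342 | $v_1=1$, $v_2\ne4$ | $a_{11}\det(A''\circ W)$, $A''$ on rows and columns $234$ |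
| 2143 | $\{v_1,v_2\}=12$ | $A[12]A[34]$ |
| 2134 | $v_4=4$, $v_3=3$ | $A[12]a_{33}a_{44}$ |
| 1324 | $v_1=1$, $v_4=4$ | $a_{11}A[23]a_{44}$ |
| 1243 | $v_1=1$, $v_2=2$ | $a_{11}a_{22}A[34]$ |
| 1234 | $v=1234$ | $a_{11}a_{22}a_{33}a_{44}$ |
| 3412 | $v_1\ne4$, $v_4\ne1$ | discussed below |
| 4231 | $\{v_1,v_2\}\ne34$ | discussed below |

Two sample derivations. For $w=3241$ the conditions are $v_1\le3$, $v_4\ge1$ and $\{v_1,v_2\}\le23$. The last means that the pair is $12$, $13$ or $23$, that is, that $4$ is not in it, and this implies the first. For $w=2413$ they are $v_1\le2$, $v_4\ge3$ and $\{v_1,v_2\}\le24$. The last only excludes the pair $34$, which $v_1\le2$ excludes already. The other rows are read in the same way. The inverses of $3421,3241,2431,2341,2413,2314,1342$ are $4312,4213,4132,4123,3142,3124,1423$, and the other ten permutations of the table are their own inverses, so all 24 permutations are covered.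

**The exact obstruction.** Two rows resist. For $w=3412$ the forbidden positions are $(1,4)$ and $(4,1)$, and the zero–one matrix with these two zeros is not TN: on rows and columns $124$ it is $W\circ W^T$, of determinant $-1$. So $D_{3412}(A)$ is not a test determinant. For $w=4231$ the down-set is not even described by forbidden positions; from (6), $D_{4231}(A)=\det A-A[12|34]\,A[34|12]$. And total nonnegativity alone does not help. Take $a_{ij}=1+(i-1)(j-1)$, $1\le i,j\le4$: its $2\times2$ minors are $(i'-i)(j'-j)>0$, and its rank is 2, so it is TN. Here $D_{4231}=0-1\cdot1=-1$. Also, by inclusion–exclusion on $v_1=4$ and $v_4=1$,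
$$D_{3412}(A)=\det A+a_{14}A[234|123]+a_{41}A[123|234]-a_{14}a_{41}A[23],\tag{7}$$
because the cofactor signs at $(1,4)$ and $(4,1)$ are negative and the terms with $v_1=4$, $v_4=1$ are $-a_{14}a_{22}a_{33}a_{41}+a_{14}a_{23}a_{32}a_{41}=-a_{14}a_{41}A[23]$. For our matrix (7) gives $0+0+0-1=-1$. (Its upper left $3\times3$ block fails the $W$-test, as computed in Section 1.)

So condition 4 must be used again. The idea: although these two partial determinants are not tests, they differ from a minor or a test by terms in which *cofactors are $3\times3$ tests*, and those are nonnegative by (4a).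

**Proposition 4.** If $A$ is TN and satisfies condition 4, then $D_w(A)\ge0$ for all $w\in S_4$.

*Proof.* Since $A^T$ also satisfies condition 4, by (5) it is enough to treat the rows of the table.

**Step 1: the immediate rows.** The rows 4321, 3214, 1432, 2143, 2134, 1324, 1243, 1234 are products of minors of $A$. Rows 2314 and 1342 are nonnegative by (4a), and rows 2341 and 2413 by (4b).

**Step 2: $V_1,V_2,V_3$.** These are not in (4b); we reach them from $V_4$ by reinserting one entry at a time. The positions $(2,4)$ and $(1,3)$ have positive cofactor sign, so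
$$\det(A\circ V_1)=\det(A\circ V_4)+a_{24}\det(A'\circ W),\quad A'\text{ on rows }134,\text{ columns }123;$$
$$\det(A\circ V_3)=\det(A\circ V_4)+a_{13}\det(A'\circ W),\quad A'\text{ on rows }234,\text{ columns }124;$$
$$\det(A\circ V_2)=\det(A\circ V_1)+a_{13}A[234|124].$$
In the first line the cofactor is taken in $A\circ V_1$, which on rows $134$ and columns $123$ has its single zero at $(1,3)$. In the second it is taken in $A\circ V_3$, whose zero on rows $234$ and columns $124$ is at $(2,4)$. In the third it is taken in $A\circ V_2$, which has no zero in rows $234$. So all three are nonnegative, which settles rows 2431, 3241, 3421.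

**Step 3: $D_{3412}$.** Rewrite (7) as
$$D_{3412}(A)=\det A+a_{14}A[234|123]+a_{41}\big(A[123|234]-a_{14}A[23]\big).$$
The bracket is $\det(A'\circ W)$ for the submatrix $A'$ on rows $123$, columns $234$: its corner entry is $a_{14}$, with cofactor $+A[23|23]$. So it is nonnegative by (4a), and $D_{3412}(A)\ge0$.

**Step 4: $D_{4231}$.** We compare with $\det(A\circ V_4)$. If the first row or the first column of $A$ vanishes, every $a_v$ is $0$ and $D_{4231}(A)=0$. Otherwise $a_{11}>0$: if $a_{11}=0$, then $0\le A[1i|1j]=-a_{1j}a_{i1}$ for all $i,j\ge2$, which forces the first row or the first column to vanish. Let $a_{11}>0$. Laplace expansion of $A\circ V_4$ along rows $1,2$, which are $(a_{11},a_{12},0,0)$ and $(a_{21},a_{22},a_{23},0)$, gives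
$$\det(A\circ V_4)=p_{12}q_{34}-a_{11}a_{23}q_{24}+a_{12}a_{23}q_{14}.$$
By (6), $D_{4231}(A)=p_{12}q_{34}-p_{13}q_{24}+p_{14}q_{23}+p_{23}q_{14}-p_{24}q_{13}$. Since $p_{13}-a_{11}a_{23}=-a_{13}a_{21}$ and $p_{23}-a_{12}a_{23}=-a_{13}a_{22}$, subtracting gives
$$D_{4231}(A)=\det(A\circ V_4)+a_{13}\big(a_{21}q_{24}-a_{22}q_{14}\big)+\big(p_{14}q_{23}-p_{24}q_{13}\big).$$
The first term is nonnegative by (4b). The bracket $a_{21}q_{24}-a_{22}q_{14}$ is $\det(A'\circ W)$ for $A'$ on rows $234$, columns $124$ (expand along the top row $(a_{21},a_{22},0)$), so it is nonnegative by (4a). For the last term let $\omega=a_{11}q_{23}-a_{12}q_{13}$. This is $\det(A'\circ W)$ for $A'$ on rows $134$, columns $123$, so $\omega\ge0$. Expanding the zero determinant with rows $1,1,2$ and columns $1,2,4$ along its first row gives $a_{11}p_{24}-a_{12}p_{14}+a_{14}p_{12}=0$. Therefore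
$$a_{11}\big(p_{14}q_{23}-p_{24}q_{13}\big)=p_{14}\,\omega+q_{13}\big(a_{12}p_{14}-a_{11}p_{24}\big)=p_{14}\,\omega+a_{14}\,p_{12}\,q_{13}\ge0 .$$
So $D_{4231}(A)\ge0$. $\square$

## 5. Ratios of $2\times2$ minors in rows $12$ and $34$

The $c_w$ involve only $B$ and no tests; they are pure determinantal inequalities. Besides Lemma 2 we need one more tool. Recall two identities. *Sylvester's identity with a one-entry pivot*: for a $3\times3$ matrix $N$ and $z_{ij}=n_{11}n_{ij}-n_{1j}n_{i1}$, we have $z_{22}z_{33}-z_{23}z_{32}=n_{11}\det N$. *The Plücker relation*: for the $2\times2$ minors of two rows, such as $q_J$,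
$$q_{13}q_{24}=q_{12}q_{34}+q_{14}q_{23}.\tag{8}$$

**Lemma 5.** For TP $B$ of order 4, $\rho(J)=q_J/p_J$ satisfies $\rho(12)\le\rho(13)\le\rho(23)\le\rho(24)\le\rho(34)$.

*Proof.* The purpose is to compare rows $12$ with rows $34$ by moving through the same chain of row sets one step at a time. Consecutive sets in the chain $12,13,23,24,34$ share one element $h$ and replace $c$ by $c'=c+1$: the triples $(h;c,c')$ are $(1;2,3)$, $(3;1,2)$, $(2;3,4)$, $(4;2,3)$. In each case $h\notin[c,c']$.

Let $J=\{h,c\}$, $K=\{h,c'\}$ be consecutive column sets, and $I=\{k,r\}$, $I'=\{k,r'\}$ consecutive row sets of this chain. Put $z_{ij}=b_{kh}b_{ij}-b_{kj}b_{ih}$ for $i\in\{r,r'\}$ and $j\in\{c,c'\}$. The minor $B[\{k,i\}|\{h,j\}]$ is $\epsilon z_{ij}$, where the sign $\epsilon$ depends only on whether $k<i$ and whether $h<j$. Since $k\notin[r,r']$ and $h\notin[c,c']$, it is the same for all four choices of $i,j$. By Sylvester's identity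
$$B[I|J]B[I'|K]-B[I|K]B[I'|J]=z_{rc}z_{r'c'}-z_{rc'}z_{r'c}=b_{kh}\,B[\{k,r,r'\}|\{h,c,c'\}]>0 .$$
No sign appears on the right: either $k<r<r'$, or $k>r'$ and sorting $(k,r,r')$ is a cyclic, hence even, permutation; the same holds for columns. So $B[I|K]/B[I|J]<B[I'|K]/B[I'|J]$, that is, this ratio increases as $I$ runs through $12,13,23,24,34$. Comparing the first and the last, $p_K/p_J\le q_K/q_J$, which is $\rho(J)\le\rho(K)$. $\square$

## 6. The coefficients $c_w(B)$

**Proposition 6.** If $B$ is a $4\times4$ TN matrix, then $c_w(B)\ge0$ for all $w\in S_4$.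

*Proof.* Each $c_w$ is a polynomial in the entries, so by density we may assume that $B$ is TP. By (5) it is enough to treat one member of each orbit under $w\mapsto w^{-1}$ and $w\mapsto w_0ww_0$. The orbits are
$$\{4321\},\ \{3421,4312\},\ \{4231\},\ \{3412\},\ \{3241,4213,4132,2431\},\ \{3214,1432\},\ \{2341,4123\},$$
$$\{2413,3142\},\ \{2314,3124,1423,1342\},\ \{2134,1243\},\ \{1324\},\ \{2143\},\ \{1234\}.$$
Up-sets are read from the criterion of Section 3: $u\ge w$ means $u_1\ge w_1$, $u_4\le w_4$, $\{u_1,u_2\}\ge\{w_1,w_2\}$.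

**Step 1: the top of the order.** These come out as products. The up-sets of $4321$, $3421$, $4231$, $3412$ are $\{4321\}$, $\{3421,4321\}$, $\{4231,4321\}$, $\{3412,3421,4312,4321\}$. Thus
$$c_{4321}=b_{14}b_{23}b_{32}b_{41},\qquad c_{3421}=b_{32}b_{41}(b_{13}b_{24}-b_{14}b_{23})=b_{32}b_{41}p_{34},$$
$$c_{4231}=b_{14}b_{41}(b_{22}b_{33}-b_{23}b_{32})=b_{14}b_{41}B[23],$$
$$c_{3412}=b_{3412}-b_{3421}-b_{4312}+b_{4321}=p_{34}q_{12}.$$

**Step 2: $w=3241$.** This also produces the inequality used in Step 3. The up-set is $\{3241,3421,4231,4321\}$, with lengths $4,5,5,6$. So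
$$c_{3241}=b_{41}\big(b_{13}b_{22}b_{34}-b_{13}b_{24}b_{32}-b_{14}b_{22}b_{33}+b_{14}b_{23}b_{32}\big)=b_{41}\big(b_{13}B[23|24]-b_{14}B[23]\big).$$
Since $B[123|234]=b_{12}B[23|34]-b_{13}B[23|24]+b_{14}B[23]$, the last bracket equals $b_{12}B[23|34]-B[123|234]$. It is nonnegative by Lemma 2 for the matrix on rows $123$, columns $234$. Applying this also to $B^T$,
$$b_{13}B[23|24]-b_{14}B[23]\ge0,\qquad b_{31}B[24|23]-b_{41}B[23]\ge0.\tag{9}$$

**Step 3: $w=3214$.** Here $u_1\ge3$ and the pair $\{u_1,u_2\}$ is $23$, $24$ or $34$, so the up-set is $\{3214,3241,3412,4213,3421,4231,4312,4321\}$, with lengths $3,4,4,4,5,5,5,6$. Put $y_{ij}=B[2i|2j]$ for $i,j\in\{3,4\}$. Then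
$$c_{3214}=b_{13}b_{31}y_{44}-b_{13}b_{41}y_{34}-b_{14}b_{31}y_{43}+b_{14}b_{41}y_{33}.$$
Indeed the four products contribute $b_{3214}-b_{3412}$, $-b_{3241}+b_{3421}$, $-b_{4213}+b_{4312}$ and $b_{4231}-b_{4321}$. By Sylvester's identity with pivot $b_{22}$, $y_{33}y_{44}-y_{34}y_{43}=b_{22}B[234]$. Multiplying $c_{3214}$ by $y_{33}$ and replacing $y_{33}y_{44}$,
$$y_{33}\,c_{3214}=(b_{13}y_{34}-b_{14}y_{33})(b_{31}y_{43}-b_{41}y_{33})+b_{13}b_{31}b_{22}B[234].$$
Both factors are nonnegative by (9), since $y_{33}=B[23]$, $y_{34}=B[23|24]$, $y_{43}=B[24|23]$. So $c_{3214}\ge0$.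

**Step 4: $w=2341$.** If $u_4=1$, then $u_1\ge2$ and the pair is $23$, $24$ or $34$. So the up-set is $\{u_4=1\}$. The sum of $\operatorname{sgn}(u)b_u$ over it is $-b_{41}B[123|234]$ (the cofactor sign at $(4,1)$ is negative), and $\operatorname{sgn}(2341)=-1$. Hence $c_{2341}=b_{41}B[123|234]\ge0$.

**Step 5: $w=2413$.** If the pair $\{u_1,u_2\}$ is $24$ or $34$, then $u_1\ge2$ and $u_4\le3$ hold automatically. So the up-set is $\{u:\{u_1,u_2\}\in\{24,34\}\}$. Since $\operatorname{sgn}(2413)=-1$, (6) gives $c_{2413}=p_{24}q_{13}-p_{34}q_{12}$. By (8), $q_{13}\ge q_{12}q_{34}/q_{24}$; by Lemma 5, $\rho(24)\le\rho(34)$, that is, $p_{24}q_{34}\ge p_{34}q_{24}$. So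
$$p_{24}q_{13}\ge\frac{q_{12}}{q_{24}}\,p_{24}q_{34}\ge q_{12}p_{34},\qquad\text{hence } c_{2413}\ge0.$$

**Step 6: $w=2314$.** The condition is that the pair is $23$, $24$ or $34$, that is, $1\notin\{u_1,u_2\}$. Since $\operatorname{sgn}(2314)=+1$, $c_{2314}$ is $\det B$ with $b_{11},b_{21}$ replaced by $0$. Expanding along the first column,
$$c_{2314}=b_{31}B[124|234]-b_{41}B[123|234].$$
From $q_{12}>0$ we have $b_{41}\le b_{31}b_{42}/b_{32}$. So
$$c_{2314}\ge\frac{b_{31}}{b_{32}}\big(b_{32}B[124|234]-b_{42}B[123|234]\big).$$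
Expand along the last row: $B[12i|234]=b_{i2}p_{34}-b_{i3}p_{24}+b_{i4}p_{23}$. In the bracket the $p_{34}$-terms cancel, and what remains is
$$p_{23}(b_{32}b_{44}-b_{34}b_{42})-p_{24}(b_{32}b_{43}-b_{33}b_{42})=p_{23}q_{24}-p_{24}q_{23}\ge0,$$
because $\rho(23)\le\rho(24)$.

**Step 7: $w=2134$ and $w=1234$.** The up-set of $2134$ is $\{u_1\ne1\}$ and $\operatorname{sgn}(2134)=-1$. So $c_{2134}=b_{11}B[234]-\det B\ge0$ by Lemma 2. The up-set of $1234$ is all of $S_4$, and $c_{1234}=\det B>0$.

**Step 8: $w=1324$.** The up-set is $\{u:\{u_1,u_2\}\ne12\}$ and $\operatorname{sgn}(1324)=-1$. So by (6) $c_{1324}=p_{12}q_{34}-\det B$. To see $\det B\le B[12]B[34]$, use in turn $B[23]\det B\le B[123]B[234]$ from (2), $B[123]\le b_{33}B[12]$ from Lemma 2, and $b_{33}B[234]\le B[23]B[34]$ from (1) on rows and columns $234$: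
$$b_{33}B[23]\det B\le B[123]\cdot b_{33}B[234]\le b_{33}B[12]\cdot B[23]B[34].$$
Divide by $b_{33}B[23]>0$.

**Step 9: $w=2143$.** This is the one coefficient in which two negative contributions compete. The up-set is $\{u_1\ne1,\ u_4\ne4\}$ and $\operatorname{sgn}(2143)=+1$. With $\mu=B[23]$, inclusion–exclusion on $u_1=1$ and $u_4=4$ gives
$$c_{2143}=\det B-b_{11}B[234]-b_{44}B[123]+b_{11}b_{44}\mu .$$
Put $P=b_{11}\mu-B[123]$, $Q=b_{44}\mu-B[234]$, $Z_{14}=B[123|234]$, $Z_{41}=B[234|123]$. Multiply by $\mu$ and use (2), that is, $\mu\det B=B[123]B[234]-Z_{14}Z_{41}$: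
$$\mu\,c_{2143}=PQ-Z_{14}Z_{41}.$$
So we must bound $P,Q$ below and $Z_{14},Z_{41}$ above, in comparable terms.

*Upper bounds.* Identity (1) on rows $123$, columns $234$ (central entry $b_{23}$) and on rows $234$, columns $123$ (central entry $b_{32}$) gives
$$b_{23}Z_{14}\le B[12|23]\,B[23|34],\qquad b_{32}Z_{41}\le B[23|12]\,B[34|23].$$

*Lower bounds.* Expanding $B[123]$ along its first row, $P=b_{12}B[23|13]-b_{13}B[23|12]$. The zero determinant with rows $2,2,3$ and columns $1,2,3$ gives $b_{23}B[23|12]=b_{22}B[23|13]-b_{21}\mu$. So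
$$b_{23}P=(b_{12}b_{23}-b_{13}b_{22})B[23|13]+b_{13}b_{21}\mu\ \ge\ B[12|23]\,B[23|13].$$
Expanding $B[234]$ along its last row, $Q=b_{43}B[23|24]-b_{42}B[23|34]$. The zero determinant with rows $3,2,3$ and columns $2,3,4$ gives $b_{32}B[23|34]=b_{33}B[23|24]-b_{34}\mu$. So
$$b_{32}Q=(b_{32}b_{43}-b_{33}b_{42})B[23|24]+b_{34}b_{42}\mu\ \ge\ B[34|23]\,B[23|24].$$

*Comparison.* All quantities are positive, so
$$b_{23}b_{32}\,\mu\,c_{2143}\ \ge\ B[12|23]\,B[34|23]\,\big(B[23|13]B[23|24]-B[23|12]B[23|34]\big).$$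
By the Plücker relation for rows $2,3$ the last bracket is $B[23|14]\,B[23|23]>0$. Hence $c_{2143}\ge0$. $\square$

As a check of the formulas of Step 9, take the Pascal matrix with rows $(1,1,1,1)$, $(1,2,3,4)$, $(1,3,6,10)$, $(1,4,10,20)$. Here $\det B=1$, $B[234]=4$, $B[123]=1$ and $\mu=3$, so $c_{2143}=1-4-20+60=37$. On the other side $P=2$, $Q=56$, $Z_{14}=Z_{41}=1$, and $PQ-Z_{14}Z_{41}=111=3\cdot37$.

## 7. Sufficiency of the tests, and the corollary

**Proof that condition 4 implies condition 1.** Let $A$ be TN and satisfy condition 4, and let $B$ be TN. In (4) every $D_w(A)$ is nonnegative by Proposition 4 and every $c_w(B)$ is nonnegative by Proposition 6. So $\det(A\circ B)\ge0$. The minors of order 3 of $A\circ B$ are nonnegative by (4a) and Proposition 1, and those of order at most 2 always. So $A\circ B$ is TN, that is, $A\in$ CTN. Together with Section 2 this proves Theorem 1, and the conjecture is true. $\square$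

**Proof of Corollary 3.** (ii) If $A\in$ CTN, then $A$ satisfies condition 4, so every term of (4) is nonnegative. Keep only $w=1234$ and $w=4321$: since $c_{1234}D_{1234}=\det B\cdot a_{11}a_{22}a_{33}a_{44}$ and $c_{4321}D_{4321}=b_{14}b_{23}b_{32}b_{41}\det A$, this is the claim.

(i) Let $A$ be $m\times n$ and TN, $m,n\ge4$, $\min(m,n)=4$. Every minor of $A\circ B$ has order at most 4, so it lies in some $4\times4$ submatrix $A'\circ B'$, with $A',B'$ TN. If every $A'$ satisfies condition 3, then $A'\in$ CTN by Theorem 1, so all minors of $A\circ B$ are nonnegative. Conversely, let $A\in$ CTN and let $A'$ be the submatrix on rows $I$ and columns $J$, with $|I|=|J|=4$. Extend a $4\times4$ TN matrix $B'$ by zero rows and columns to an $m\times n$ matrix $B$ that has $B'$ on rows $I$ and columns $J$. It is TN, because a minor using an added row or column is $0$. Then $A'\circ B'$ is a submatrix of the TN matrix $A\circ B$. So $A'\in$ CTN, and $A'$ satisfies conditions 3 and 4 by Theorem 1. $\square$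

## 8. Eight test matrices, none superfluous

**Proof of Theorem 2.** If $A$ fails exactly the test $V$ among the eight, then $A^T$ fails exactly $V^T$. So it is enough to exhibit, for each of $V_2,V_6,V_4^T,V_5$, a TN matrix that fails exactly that test.

**Step 1: a matrix failing only $V_2$.** Let $A$ be $W^T$ placed in rows $123$ and columns $234$, with zeros elsewhere; it is TN. On this block $V_2$ is $W$, so $A\circ V_2$ contains $W\circ W^T$, of determinant $-1$. Each other product is TN if and only if its block is. On this block $V_2^T$ and $V_4^T$ have no zeros, and the only zero of $V_6^T$ is at $(3,2)$, the place where $W^T$ already has its zero. So these three products have block $W^T$. The blocks for $V_4,V_5,V_6,V_5^T$ are, in this order,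
$$\begin{bmatrix}1&0&0\\1&1&0\\0&1&1\end{bmatrix},\quad \begin{bmatrix}1&0&0\\1&1&1\\0&1&1\end{bmatrix}=\begin{bmatrix}1&0\\1&1\\0&1\end{bmatrix}\begin{bmatrix}1&0&0\\0&1&1\end{bmatrix},$$
$$\begin{bmatrix}1&0&0\\1&0&0\\0&1&1\end{bmatrix}=\begin{bmatrix}1&0\\1&0\\0&1\end{bmatrix}\begin{bmatrix}1&0&0\\0&1&1\end{bmatrix},\quad \begin{bmatrix}1&1&0\\1&1&0\\0&1&1\end{bmatrix}=\begin{bmatrix}1&0\\1&0\\0&1\end{bmatrix}\begin{bmatrix}1&1&0\\0&1&1\end{bmatrix}.$$
The first is $(I+E_{21})(I+E_{32})$ with its $(3,1)$ entry $0$, as one multiplies out, so it is TN. All minors of the displayed factors are $0$ or $1$, so the others are TN by Cauchy–Binet.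

**Step 2: a matrix failing only $V_6$.** Let $A$ be $W^T$ placed in rows $234$ and columns $123$. On this block $V_6$ is $W$, so $A\circ V_6$ contains $W\circ W^T$ and is not TN. On this block $V_2$ and $V_4$ have no zeros, and $V_2^T$ has only the zero $(4,1)$, where $A$ vanishes already. So these products have block $W^T$. The block for $V_4^T$ is the upper triangular all-ones matrix, the transpose of a submatrix of $T$, hence TN. The blocks for $V_5,V_5^T,V_6^T$ are
$$\begin{bmatrix}1&1&1\\1&1&1\\0&0&1\end{bmatrix}=\begin{bmatrix}1&0\\1&0\\0&1\end{bmatrix}\begin{bmatrix}1&1&1\\0&0&1\end{bmatrix},\quad \begin{bmatrix}1&1&1\\0&1&1\\0&1&1\end{bmatrix}=\begin{bmatrix}1&0\\0&1\\0&1\end{bmatrix}\begin{bmatrix}1&1&1\\0&1&1\end{bmatrix},$$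
$$\begin{bmatrix}1&1&1\\0&0&1\\0&0&1\end{bmatrix}=\begin{bmatrix}1&0\\0&1\\0&1\end{bmatrix}\begin{bmatrix}1&1&1\\0&0&1\end{bmatrix},$$
and again all minors of the factors are $0$ or $1$.

**Step 3: reduction for the other two.** The next two matrices have full size, and we first cut down what must be checked. Suppose that $A$ is TN, satisfies (4a), and has diagonal entries $1$ and $a_{14}=a_{41}=0$. By Proposition 1 all minors of order at most 3 of $A\circ V$ are nonnegative for every TN $V$, so only the eight determinants matter. Of these, $\det(A\circ V_6)=A[12]A[34]=\det(A\circ V_6^T)\ge0$ because the matrices are block triangular, and $A\circ V_2=A\circ V_2^T=A$. For the other four, list the permutations with $v_1\ne4$, $v_4\ne1$. Five are tridiagonal ($1234,2134,1324,1243,2143$) and contribute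
$$\tau=1-a_{12}a_{21}-a_{23}a_{32}-a_{34}a_{43}+a_{12}a_{21}a_{34}a_{43}.$$
The other nine use the following of the positions $(1,3),(2,4),(3,1),(4,2)$: $2314$ uses $(3,1)$; $3124$ uses $(1,3)$; $1342$ uses $(4,2)$; $1423$ uses $(2,4)$; $2413$ uses $(2,4),(3,1)$; $3142$ uses $(1,3),(4,2)$; $3214$ uses $(1,3),(3,1)$; $1432$ uses $(2,4),(4,2)$; $3412$ uses all four. Among these positions $V_4$ keeps $(3,1),(4,2)$; $V_4^T$ keeps $(1,3),(2,4)$; $V_5$ keeps $(2,4),(3,1)$; and $V_5^T$ keeps $(1,3),(4,2)$. The $3$-cycles are even and $2413,3142$ are odd. Therefore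
$$\begin{aligned}
\det(A\circ V_4)&=\tau+a_{12}a_{23}a_{31}+a_{23}a_{34}a_{42},\\
\det(A\circ V_4^T)&=\tau+a_{13}a_{21}a_{32}+a_{24}a_{32}a_{43},\\
\det(A\circ V_5)&=\tau+a_{12}a_{23}a_{31}+a_{24}a_{32}a_{43}-a_{12}a_{24}a_{31}a_{43},\\
\det(A\circ V_5^T)&=\tau+a_{13}a_{21}a_{32}+a_{23}a_{34}a_{42}-a_{13}a_{21}a_{34}a_{42}.
\end{aligned}\tag{10}$$
By *corner test* $(i,j)$ we mean all determinants in (4a) whose zeroed corner is at $(i,j)$. If $a_{ij}=0$, these are minors of $A$ and nothing is to be checked; so $(1,4)$ and $(4,1)$ are free. The remaining corner tests use the following submatrices: $(1,3)$: columns $123$, rows $123,124,134$; $(2,4)$: rows $234$, columns $124,134,234$; $(2,3)$: rows $234$, columns $123$; $(3,1)$: rows $123$, columns $123,124,134$; $(4,2)$: columns $234$, rows $234,134,124$; $(3,2)$: rows $123$, columns $234$.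

**Step 4: a matrix failing only $V_4^T$.** Let
$$A=\begin{bmatrix}1&1&0&0\\ \frac12&1&1&0\\ \frac1{12}&\frac13&1&1\\ 0&\frac1{12}&\frac12&1\end{bmatrix},\qquad U=\begin{bmatrix}1&1&0&0\\0&\frac12&1&0\\0&0&\frac12&1\\0&0&0&\frac13\end{bmatrix}.$$
It is TN because
$$A=\big(I+\tfrac16E_{32}\big)\big(I+\tfrac12E_{21}\big)\big(I+\tfrac12E_{43}\big)\big(I+\tfrac13E_{32}\big)\big(I+\tfrac16E_{43}\big)U .$$
To check, apply the row operations to $U$ from the right. Adding $\frac16$ of row 3 to row 4 gives row 4 $=(0,0,\frac1{12},\frac12)$; adding $\frac13$ of row 2 to row 3 gives row 3 $=(0,\frac16,\frac56,1)$; adding $\frac12$ of row 3 to row 4 gives row 4 $=(0,\frac1{12},\frac12,1)$; adding $\frac12$ of row 1 to row 2 gives row 2 $=(\frac12,1,1,0)$; adding $\frac16$ of row 2 to row 3 gives row 3 $=(\frac1{12},\frac13,1,1)$. The factors $I+tE_{i+1,i}$ are TN by Section 2. The matrix $U$ is TN too: it is a positive diagonal matrix times an upper bidiagonal matrix with diagonal entries $1$ and positive superdiagonal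 entries $s_1,s_2,s_3$, and the latter is the product $(I+s_3E_{34})(I+s_2E_{23})(I+s_1E_{12})$ of transposes of such factors (here $E_{34}E_{23}=E_{34}E_{12}=E_{23}E_{12}=0$).

*Corner tests.* Since $a_{13}=a_{24}=0$, the corners $(1,3)$ and $(2,4)$ are free. Expanding along the first row of each submatrix:

- $(2,3)$: $\frac12\big(\frac16-\frac1{12}\big)-\frac1{12}\cdot\frac12=0$;
- $(3,1)$, columns $123,124,134$: $\ \big(1-\frac13\big)-\frac12=\frac16$; $\ 1-\frac12=\frac12$; $\ 1$;
- $(4,2)$, rows $234,134,124$: $\ \big(1-\frac12\big)-\frac13=\frac16$; $\ 1-\frac12=\frac12$; $\ 1$;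
- $(3,2)$: $1$.

So (4a) holds. *Determinants.* $\tau=1-\frac12-\frac13-\frac12+\frac14=-\frac1{12}$. By (10),
$$\det(A\circ V_4^T)=-\tfrac1{12}<0,\qquad \det(A\circ V_4)=-\tfrac1{12}+\tfrac1{12}+\tfrac1{12}=\tfrac1{12},$$
$$\det(A\circ V_5)=-\tfrac1{12}+\tfrac1{12}=0,\qquad \det(A\circ V_5^T)=-\tfrac1{12}+\tfrac1{12}=0 .$$
So exactly the test $V_4^T$ fails.

**Step 5: a matrix failing only $V_5$.** Let
$$A=\begin{bmatrix}1&1&0.6&0\\ 0.5&1&1&0.4\\ 0.1&0.5&1&1\\ 0&0.15&0.5&1\end{bmatrix}.$$
*Total nonnegativity.* We use Fekete's criterion: a matrix all of whose minors on consecutive rows and consecutive columns are positive is TP. The consecutive $2\times2$ minors are $0.5,\,0.4,\,0.24$ in rows $12$; $0.15,\,0.5,\,0.6$ in rows $23$; $0.015,\,0.1,\,0.5$ in rows $34$. The consecutive $3\times3$ minors are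
$$A[123]=0.5-0.4+0.6\cdot0.15=0.19,\qquad A[123|234]=0.6-0.6\cdot0.8=0.12,$$
$$A[234|123]=0.5\cdot0.1-0.05+0.015=0.015,\qquad A[234]=0.5-0.35+0.4\cdot0.1=0.19,$$
and by (2) $\det A=(0.19^2-0.12\cdot0.015)/0.5=0.0686$. All entries except $a_{14}=a_{41}=0$ are positive. Replace these two by a small $\eta>0$; then all consecutive minors are positive, so the perturbed matrix is TP. Let $\eta\to0$.

*Corner tests.* Expanding along the first row of each submatrix:

- $(1,3)$, rows $123,124,134$: $\ 0.5-0.4=0.1$; $\ 0.35-0.25=0.1$; $\ 0.1-0.05=0.05$;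
- $(2,4)$, columns $124,134,234$: $\ 0.5\cdot0.35-0.1=0.075$; $\ 0.5\cdot0.5-0.1=0.15$; $\ 0.5-0.35=0.15$;
- $(2,3)$: $0.5(0.25-0.15)-0.05=0$;
- $(3,1)$, columns $123,124,134$: $\ 0.5-0.5+0.6\cdot0.25=0.15$; $\ 0.8-0.5=0.3$; $\ 0.6-0.6\cdot0.5=0.3$;
- $(4,2)$, rows $234,134,124$: $\ 0.5-0.5+0.4\cdot0.25=0.1$; $\ 0.5-0.6\cdot0.5=0.2$; $\ 0.8-0.6=0.2$;
- $(3,2)$: $(1-0.4)-0.6=0$.

So (4a) holds. *Determinants.* $\tau=1-0.5-0.5-0.5+0.25=-0.25$. By (10),
$$\det(A\circ V_4)=-0.25+0.1+0.15=0,\qquad \det(A\circ V_4^T)=-0.25+0.15+0.1=0,$$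
$$\det(A\circ V_5^T)=-0.25+0.15+0.15-0.6\cdot0.5\cdot1\cdot0.15=0.05-0.045=0.005,$$
$$\det(A\circ V_5)=-0.25+0.1+0.1-1\cdot0.4\cdot0.1\cdot0.5=-0.05-0.02=-0.07<0 .$$
So exactly the test $V_5$ fails. This is also the matrix announced in Section 2: it passes every $3\times3$ test and is not in the core. $\square$
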